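\title{The center of the maximal groups in the smallest ideal of $\beta\mathbb{N}$}

\begin{abstract}
For an idempotent $q$ in the smallest ideal of $(\beta\mathbb{N},+)$, the set $\mathbb{Z}+q$ lies in the center of the maximal group $q+\beta\mathbb{N}+q$. We show that it is the whole center. Minimality of $q$ is not needed: the monoid $q+\beta\mathbb{N}+q$ has center $\mathbb{Z}+q$ for every idempotent $q\in\beta\mathbb{N}$. The proof lets $\beta\mathbb{N}$ act on a skew product with circle fibers whose cocycle is chosen by a Baire category argument. Using continuum many independent cocycles, we also show that in a maximal group of the smallest ideal every element outside $\mathbb{Z}+q$ has $2^{\mathfrak{c}}$ conjugates.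
\end{abstract}

\section{The question and the results}\label{sec:intro}

Addition on the set $\mathbb{N}$ of positive integers extends to an associative operation on the Stone--\v{C}ech compactification $\beta\mathbb{N}$ such that the map $\rho_p(x)=x+p$ is continuous for every $p\in\beta\mathbb{N}$ and the map $\lambda_n(x)=n+x$ is continuous for every $n\in\mathbb{N}$. Thus $(\beta\mathbb{N},+)$ is a compact Hausdorff right topological semigroup whose topological center contains $\mathbb{N}$. Addition on $\mathbb{Z}$ extends to $\beta\mathbb{Z}$ in the same way, and we regard $\beta\mathbb{N}$ as a subsemigroup of $\beta\mathbb{Z}$. Then $n+r$ makes sense for $n\in\mathbb{Z}$ and $r\in\beta\mathbb{N}$, and $n+r\in\beta\mathbb{N}\setminus\mathbb{N}$ whenever $r\in\beta\mathbb{N}\setminus\mathbb{N}$.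

The semigroup $\beta\mathbb{N}$ has a smallest two-sided ideal $K(\beta\mathbb{N})$, which is the union of all minimal left ideals and also the union of all minimal right ideals. If $L$ is a minimal left ideal and $R$ a minimal right ideal, then $L\cap R$ is a group, and $L\cap R=q+\beta\mathbb{N}+q$, where $q$ is the unique idempotent in $L\cap R$. Any two of these maximal groups are isomorphic. For an arbitrary idempotent $q\in\beta\mathbb{N}$ we write
\[
S_q=q+\beta\mathbb{N}+q .
\]
This is a monoid with identity $q$, and it is a group when $q\in K(\beta\mathbb{N})$.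

It is known that for an idempotent $q\in K(\beta\mathbb{N})$ the set $\mathbb{Z}+q=\{n+q:n\in\mathbb{Z}\}$ is contained in the center of $S_q$; we recall the short argument in Lemma~\ref{lem:Zq}. The question we answer, posed in \cite{TP}, is whether there is anything else:
\begin{quote}
\emph{Is it true for every idempotent $q\in K(\beta\mathbb{N})$ that each element of $S_q$ commuting with all elements of $S_q$ has the form $n+q$ with $n\in\mathbb{Z}$?}
\end{quote}

The continuity properties of $\rho_p$ and $\lambda_n$ say that $p+r$ is an iterated limit of the sums $k+l$, with $l$ tending to $r$ first and $k$ tending to $p$ second. So $p+r=r+p$ means that the order of two limits may be interchanged. If one of the two points is an integer, one of the limits is trivial and the interchange costs nothing; this is why the elements $n+q=q+n+q$, the copies of the integers inside $S_q$, are central. For any other $u$ one sees no reason for the interchange to succeed against every $v\in S_q$, and so one guesses that the answer is yes. The difficulty is that all we know about $u$ is negative,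 namely the countably many inequalities $u\ne n+q$, and from these we must manufacture an element $v$ of $S_q$ together with a function that tells $u+v$ from $v+u$.

\begin{theorem}\label{thm:center}
Let $q$ be any idempotent in $\beta\mathbb{N}$ and let $u\in S_q\setminus(\mathbb{Z}+q)$. Then there is $v\in S_q$ with $u+v\ne v+u$. Hence the center of $S_q$ is exactly $\mathbb{Z}+q$. In particular this holds for every idempotent $q\in K(\beta\mathbb{N})$, so the question has an affirmative answer.
\end{theorem}

The second theorem says that the elements outside $\mathbb{Z}+q$ are as far from central as cardinality permits, uniformly over countable sets. The bound is sharp because $|\beta\mathbb{N}|=2^{\mathfrak{c}}$. When $S_q$ is a group, $-v$ denotes the inverse of $v$ in $S_q$.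

\begin{theorem}\label{thm:many}
Let $q$ be an idempotent in $\beta\mathbb{N}$ and let $U\subseteq S_q\setminus(\mathbb{Z}+q)$ be countable and nonempty. There is $V\subseteq S_q$ with $|V|=2^{\mathfrak{c}}$ such that for every $u\in U$:
\begin{enumerate}
\item[(1)] $u+v\ne v+u$ for all $v\in V$, and the elements $v+u$ $(v\in V)$ are pairwise distinct;
\item[(2)] if $q\in K(\beta\mathbb{N})$, so that $S_q$ is a group, then the conjugates $v+u-v$ $(v\in V)$ are pairwise distinct.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:group}
Let $q\in K(\beta\mathbb{N})$ be idempotent and let $G=q+\beta\mathbb{N}+q$.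
\begin{enumerate}
\item[(a)] Each element of $\mathbb{Z}+q$ has exactly one conjugate. Each element of $G\setminus(\mathbb{Z}+q)$ has exactly $2^{\mathfrak{c}}$ conjugates, that is, its centralizer has index $2^{\mathfrak{c}}$.
\item[(b)] Every normal subgroup of $G$ of cardinality less than $2^{\mathfrak{c}}$ is contained in $\mathbb{Z}+q$.
\item[(c)] Every nonidentity element of $G/(\mathbb{Z}+q)$ has $2^{\mathfrak{c}}$ conjugates. In particular $G/(\mathbb{Z}+q)$ has trivial center.
\item[(d)] $G$ is not a union of countably many centralizers of elements outside $\mathbb{Z}+q$.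
\end{enumerate}
\end{corollary}

All proofs are in ZFC. After the preliminaries, Section~\ref{sec:example} shows the mechanism on the sequence $\binom{k}{2}\alpha$, and Section~\ref{sec:cocycle} turns it into a criterion for noncommutation in terms of a dynamical system and a cocycle. The system is built from $u$ in Section~\ref{sec:base} and the cocycle is found in Section~\ref{sec:generic}, which completes the proof of Theorem~\ref{thm:center}. Section~\ref{sec:many} proves Theorem~\ref{thm:many} and Corollary~\ref{cor:group}.

\section{Ultrafilter limits and the action of $\beta\mathbb{N}$}\label{sec:prelim}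

The points of $\beta\mathbb{N}$ are the ultrafilters on $\mathbb{N}$, and $n\in\mathbb{N}$ is identified with the principal ultrafilter at $n$. We use the following standard facts. Every family of subsets of $\mathbb{N}$ whose finite intersections are nonempty is contained in an ultrafilter. If $p\ne r$, there is a set $A\in p$ with $A\notin r$. Every member of a nonprincipal ultrafilter is infinite. If $f:\mathbb{N}\to Y$ is a map into a compact Hausdorff space and $p\in\beta\mathbb{N}$, then $p\text{-}\lim_k f(k)$ is the unique point $y\in Y$ such that $\{k:f(k)\in W\}\in p$ for every neighborhood $W$ of $y$, and $p\mapsto p\text{-}\lim_k f(k)$ is the continuous extension of $f$ to $\beta\mathbb{N}$. Such limits commute with continuous maps between compact Hausdorff spaces, and in a product they are computed coordinatewise.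

If $f:\beta\mathbb{N}\to Y$ is continuous, then $f\circ\lambda_k$ and $f\circ\rho_r$ are continuous, which gives
\begin{equation}\label{eq:iterated}
f(p+r)=p\text{-}\lim_k f(k+r)=p\text{-}\lim_k\ r\text{-}\lim_l f(k+l)\qquad(p,r\in\beta\mathbb{N}).
\end{equation}

An idempotent $q\in\beta\mathbb{N}$ is nonprincipal, since $n+n\ne n$ for $n\in\mathbb{N}$. Every $u\in S_q$ satisfies $q+u=u+q=u$.

\begin{lemma}\label{lem:Zq}
We have $n+r=r+n$ for $n\in\mathbb{Z}$ and $r\in\beta\mathbb{Z}$. For every idempotent $q\in\beta\mathbb{N}$, the set $\mathbb{Z}+q$ is a group with identity $q$, contained in the center of $S_q$.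
\end{lemma}

\begin{proof}
The maps $r\mapsto n+r$ and $r\mapsto r+n$ are $\lambda_n$ and $\rho_n$. Both are continuous on $\beta\mathbb{Z}$, and they agree on the dense set $\mathbb{Z}$, so they are equal. Since $q$ is nonprincipal, $n+q\in\beta\mathbb{N}$, and $q+(n+q)+q=n+q+q+q=n+q$, so $n+q\in S_q$. For $v\in S_q$ we have $(n+q)+v=n+v$ and $v+(n+q)=n+v+q=n+v$, so $n+q$ is central. Taking $v=m+q$ gives $(n+q)+(m+q)=(n+m)+q$, so $\mathbb{Z}+q$ is a homomorphic image of $\mathbb{Z}$.
\end{proof}

A \emph{system} is a pair $(X,T)$ with $X$ a compact Hausdorff space and $T:X\to X$ a homeomorphism. The \emph{orbit} of $a\in X$ is $\{T^na:n\in\mathbb{Z}\}$; two orbits are equal or disjoint. For $p\in\beta\mathbb{N}$ and $a\in X$ put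
\[
p\cdot a=p\text{-}\lim_k T^ka .
\]
Thus $k\cdot a=T^ka$ for $k\in\mathbb{N}$, and $p\cdot a=a$ says that for every neighborhood $W$ of $a$ the set of return times $\{k:T^ka\in W\}$ belongs to $p$.

\begin{lemma}\label{lem:action}
Let $(X,T)$ be a system, $a\in X$, $p,r\in\beta\mathbb{N}$ and $n\in\mathbb{Z}$.
\begin{enumerate}
\item[(a)] $(p+r)\cdot a=p\cdot(r\cdot a)$.
\item[(b)] $p\cdot T^na=T^n(p\cdot a)$.
\item[(c)] If $r$ is nonprincipal, then $(n+r)\cdot a=T^n(r\cdot a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply \eqref{eq:iterated} to the continuous map $f(p)=p\cdot a$ and use the continuity of $T^k$: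
\[
(p+r)\cdot a=p\text{-}\lim_k\ r\text{-}\lim_l T^k(T^la)=p\text{-}\lim_k T^k(r\cdot a)=p\cdot(r\cdot a).
\]
(b) Since $T^n$ is continuous, $T^n(p\cdot a)=p\text{-}\lim_k T^nT^ka=p\text{-}\lim_k T^k(T^na)$.

(c) For $n\ge1$ this is (a) with $p=n$, and for $n=0$ it is trivial. For $n<0$ we have $n+r\in\beta\mathbb{N}$ and $-n\in\mathbb{N}$, so (a) gives $T^{-n}((n+r)\cdot a)=(-n+n+r)\cdot a=r\cdot a$; now apply $T^n$.
\end{proof}

Throughout, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and for $t\in\mathbb{T}$ we write $\|t\|$ for the distance from any representative of $t$ to $\mathbb{Z}$.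

\section{A quadratic sequence}\label{sec:example}

Fix an idempotent $q$ and an irrational number $\alpha$, viewed in $\mathbb{T}$. The simplest functions on $\beta\mathbb{N}$ come from linear sequences. For $t\in\mathbb{T}$ let $\chi_t(p)=p\text{-}\lim_k kt$. By \eqref{eq:iterated}, $\chi_t(p+r)=p\text{-}\lim_k r\text{-}\lim_l\,(kt+lt)=\chi_t(p)+\chi_t(r)$, so $\chi_t:\beta\mathbb{N}\to\mathbb{T}$ is a continuous homomorphism. From $\chi_t(q)=2\chi_t(q)$ we get $\chi_t(q)=0$, and therefore
\begin{equation}\label{eq:chiq}
\chi_t(q+p+q)=\chi_t(p)\qquad(p\in\beta\mathbb{N}).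
\end{equation}
The image of $\chi_\alpha$ is compact and contains the dense set $\{k\alpha:k\in\mathbb{N}\}$, so $\chi_\alpha$ maps $\beta\mathbb{N}$, and by \eqref{eq:chiq} also $S_q$, onto $\mathbb{T}$. Hence $S_q$ is uncountable, and Theorem~\ref{thm:center} is never vacuous. Also, $\chi_\alpha(p)=p\cdot0$ for the rotation $Ta=a+\alpha$ of $\mathbb{T}$, so Lemma~\ref{lem:action}(c) gives $\chi_\alpha(n+q)=n\alpha$. The elements $n+q$ are therefore pairwise distinct, and the center in Theorem~\ref{thm:center} is an infinite cyclic group.

A homomorphism into $\mathbb{T}$ takes the same value at $u+v$ and $v+u$, so linear sequences cannot detect noncommutation. The next simplest sequence can. Let $\psi(p)=p\text{-}\lim_k\binom{k}{2}\alpha$. Since $\binom{k+l}{2}=\binom{k}{2}+\binom{l}{2}+kl$ and $r\text{-}\lim_l k(l\alpha)=k\chi_\alpha(r)$, formula \eqref{eq:iterated} gives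
\begin{equation}\label{eq:psi}
\psi(p+r)=p\text{-}\lim_k\Bigl(\tbinom{k}{2}\alpha+\psi(r)+k\chi_\alpha(r)\Bigr)=\psi(p)+\psi(r)+\chi_{\chi_\alpha(r)}(p).
\end{equation}
The last term is not symmetric in $p$ and $r$.

\begin{example}\label{ex:half}
Let $u\in S_q$ satisfy $\chi_\alpha(u)=\frac12$. We find $v\in S_q$ with $u+v\ne v+u$. The numbers $(2j+1)\alpha=\alpha+j(2\alpha)$ are dense in $\mathbb{T}$ because $2\alpha$ is irrational, so the sets $\{k \text{ odd}:\|k\alpha\|<1/m\}$ are nonempty. They decrease with $m$, so some $p\in\beta\mathbb{N}$ contains them all, and then $\chi_\alpha(p)=0$ and $\chi_{1/2}(p)=\frac12$. By \eqref{eq:chiq}, $v=q+p+q$ has the same two values. By \eqref{eq:psi},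
\[
\psi(u+v)=\psi(u)+\psi(v)+\chi_0(u)=\psi(u)+\psi(v),
\]
\[
\psi(v+u)=\psi(u)+\psi(v)+\chi_{1/2}(v)=\psi(u)+\psi(v)+\tfrac12 .
\]
\end{example}

In dynamical terms, $u$ moves the point $x=0$ to the point $y=\frac12$, which is not on the orbit $\mathbb{Z}\alpha$ of $x$. Add up the positions visited in the first $k$ steps. Starting from $a$, the sum is $\sum_{i<k}(a+i\alpha)=ka+\binom{k}{2}\alpha$, so the sums from $y$ and from $x$ differ by $k/2$. The ultrafilter $p$ lives on times $k$ at which both points almost return to themselves while the two sums differ by $\frac12$.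

Two things in this argument are special. First, it started from a point that $u$ moves off its orbit, and a rotation fixed in advance does not supply such a point for every $u\notin\mathbb{Z}+q$: the element $v$ above is not central, hence not in $\mathbb{Z}+q$, and yet $v\cdot a=a+\chi_\alpha(v)=a$ for all $a\in\mathbb{T}$. So the system has to be built from $u$. Second, the function that was summed along orbits used the group structure of $\mathbb{T}$; on a system built from $u$ there is no formula to use, and the function will be found by a category argument.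

\section{Cocycles and a criterion for noncommutation}\label{sec:cocycle}

Let $(X,T)$ be a system and $\sigma:X\to\mathbb{T}$ a continuous map. For $a\in X$, $k\in\mathbb{N}$ and $p\in\beta\mathbb{N}$ define
\[
\sigma_k(a)=\sum_{i=0}^{k-1}\sigma(T^ia)\in\mathbb{T},\qquad \sigma_p(a)=p\text{-}\lim_k\sigma_k(a)\in\mathbb{T}.
\]
The two definitions agree when $p=k$ is principal, and the limit exists because $\mathbb{T}$ is compact. For a real-valued $\sigma\in C(X,\mathbb{R})$ we use the same notation for the map $X\to\mathbb{T}$ obtained by reducing modulo $1$. For the rotation by $\alpha$ and $\sigma(a)=a$ we have $\sigma_p(a)=\chi_a(p)+\psi(p)$, so $\psi(p)=\sigma_p(0)$.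

These limits are the fiber coordinate of an action of $\beta\mathbb{N}$. The \emph{skew product} $T_\sigma(a,s)=(Ta,s+\sigma(a))$ is a homeomorphism of $X\times\mathbb{T}$, with inverse $(a,s)\mapsto(T^{-1}a,s-\sigma(T^{-1}a))$. By induction $T_\sigma^k(a,s)=(T^ka,s+\sigma_k(a))$, and taking limits coordinatewise,
\begin{equation}\label{eq:skew}
p\cdot(a,s)=(p\cdot a,\ s+\sigma_p(a)).
\end{equation}

\begin{lemma}\label{lem:cocycle}
Let $a\in X$ and $p,r\in\beta\mathbb{N}$.
\begin{enumerate}
\item[(a)] $\sigma_{p+r}(a)=\sigma_r(a)+\sigma_p(r\cdot a)$.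
\item[(b)] If $q$ is idempotent and $q\cdot a=a$, then $\sigma_q(a)=0$.
\item[(c)] If $p\cdot a=a$ and $n\in\mathbb{Z}$, then $p\cdot T^na=T^na$ and $\sigma_p(T^na)=\sigma_p(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:action}(a) in the skew product and \eqref{eq:skew},
\[
(p+r)\cdot(a,0)=p\cdot(r\cdot a,\sigma_r(a))=\bigl(p\cdot(r\cdot a),\ \sigma_r(a)+\sigma_p(r\cdot a)\bigr),
\]
and the second coordinate of the left side is $\sigma_{p+r}(a)$.

(b) By (a), $\sigma_q(a)=\sigma_{q+q}(a)=\sigma_q(a)+\sigma_q(q\cdot a)=2\sigma_q(a)$.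

(c) The first claim is Lemma~\ref{lem:action}(b). Let $n\ge1$. Then $n+p=p+n$ by Lemma~\ref{lem:Zq}, and (a) gives $\sigma_{n+p}(a)=\sigma_p(a)+\sigma_n(a)$ and $\sigma_{p+n}(a)=\sigma_n(a)+\sigma_p(T^na)$. Comparing, $\sigma_p(T^na)=\sigma_p(a)$. For $n<0$ apply this to the point $T^na$, which is fixed by $p$, and the positive integer $-n$.
\end{proof}

Part (a) generalizes \eqref{eq:psi}: the summand $p$ is evaluated not at $a$ but at the point to which $r$ has moved $a$. This is the asymmetry we exploit. In $v+u$ the element $v$ acts at $u\cdot x$, while in $u+v$ it acts at $x$.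

\begin{proposition}\label{prop:criterion}
Let $q$ be an idempotent, $u\in S_q$, and let $x\in X$ satisfy $q\cdot x=x$. Put $y=u\cdot x$. Then $q\cdot y=y$. Let $p\in\beta\mathbb{N}$ satisfy $p\cdot x=x$ and $p\cdot y=y$, and put $v=q+p+q\in S_q$. Then $v\cdot x=x$, $\sigma_v(x)=\sigma_p(x)$, and
\[
\sigma_{u+v}(x)=\sigma_u(x)+\sigma_p(x),\qquad \sigma_{v+u}(x)=\sigma_u(x)+\sigma_p(y).
\]
In particular, if $\sigma_p(x)\ne\sigma_p(y)$, then $u+v\ne v+u$.
\end{proposition}

\begin{proof}
Since $q+u=u$, we have $q\cdot y=(q+u)\cdot x=y$. Let $a\in\{x,y\}$. Both $q$ and $p$ fix $a$, so $v\cdot a=a$, and Lemma~\ref{lem:cocycle}(a), used twice, and (b) give $\sigma_v(a)=\sigma_q(a)+\sigma_p(a)+\sigma_q(a)=\sigma_p(a)$. By Lemma~\ref{lem:cocycle}(a) again,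
\[
\sigma_{u+v}(x)=\sigma_v(x)+\sigma_u(v\cdot x)=\sigma_p(x)+\sigma_u(x),
\]
\[
\sigma_{v+u}(x)=\sigma_u(x)+\sigma_v(u\cdot x)=\sigma_u(x)+\sigma_p(y).\qedhere
\]
\end{proof}

So $p$ may be sought anywhere in $\beta\mathbb{N}$: replacing it by $q+p+q$ puts it into $S_q$ and changes nothing at points fixed by $q$. The criterion has two limitations, which dictate the rest of the proof. If $y$ lies on the orbit of $x$, then $\sigma_p(y)=\sigma_p(x)$ by Lemma~\ref{lem:cocycle}(c), whatever $\sigma$ is; this happens in every system when $u=n+q$, as it must. And $\sigma$ cannot be arbitrary: if $\sigma=c+f\circ T-f$ with $c\in\mathbb{T}$ and $f:X\to\mathbb{T}$ continuous, then $\sigma_k(a)=kc+f(T^ka)-f(a)$, so $\sigma_p(x)=\chi_c(p)=\sigma_p(y)$ for every $p$ fixing $x$ and $y$.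

\section{A metrizable system in which $u$ moves a point off its orbit}\label{sec:base}

There is an obvious system with the required property. On $\beta\mathbb{N}\setminus\mathbb{N}$ let $Tr=1+r$; then $p\cdot r=p\text{-}\lim_k(k+r)=p+r$, the point $x=q$ is fixed by $q$, its orbit is $\mathbb{Z}+q$, and $u\cdot x=u+q=u$. But the category argument needs to express ``$p$ fixes $x$ and $y$'' by countably many conditions, and for this we want a metric. The space $\beta\mathbb{N}\setminus\mathbb{N}$ is not metrizable: it has $2^{\mathfrak{c}}$ points, while a compact metrizable space has at most $\mathfrak{c}$. Since only countably many inequalities $u\ne n+q$ must be preserved, we keep only countably many subsets of $\mathbb{N}$. We treat countably many $u$ at once, for use in Theorem~\ref{thm:many}.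

\begin{lemma}\label{lem:base}
Let $q$ be an idempotent and let $U\subseteq S_q\setminus(\mathbb{Z}+q)$ be countable and nonempty. There are a system $(X,T)$ with $X$ metrizable and a point $x\in X$ such that $q\cdot x=x$ and, for every $u\in U$, the point $u\cdot x$ is not on the orbit of $x$.
\end{lemma}

\begin{proof}
For $u\in U$ and $n\in\mathbb{Z}$ the ultrafilters $u$ and $n+q$ on $\mathbb{N}$ are different, so we can choose $A_{u,n}\subseteq\mathbb{N}$ with $A_{u,n}\in u$ and $A_{u,n}\notin n+q$. Let $X=\{0,1\}^{U\times\mathbb{Z}\times\mathbb{Z}}$, a countable product of two-point spaces, hence compact and metrizable. Let $T$ be the shift in the last index, $(T\xi)(u,n,j)=\xi(u,n,j+1)$, which is a homeomorphism. Define $\hat{\xi}\in X$ by $\hat{\xi}(u,n,j)=1$ if and only if $j\in A_{u,n}$. For $k\in\mathbb{N}$ we have $(T^k\hat{\xi})(u,n,0)=1$ if and only if $k\in A_{u,n}$. An ultrafilter contains either $A_{u,n}$ or its complement, so taking the limit in this coordinate gives, for all $p\in\beta\mathbb{N}$,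
\begin{equation}\label{eq:read}
(p\cdot\hat{\xi})(u,n,0)=1\iff A_{u,n}\in p .
\end{equation}
The point $\hat{\xi}$ need not be fixed by $q$, so put $x=q\cdot\hat{\xi}$. Then $q\cdot x=(q+q)\cdot\hat{\xi}=x$. For $u\in U$ and $n\in\mathbb{Z}$, Lemma~\ref{lem:action} and $u+q=u$ give
\[
u\cdot x=(u+q)\cdot\hat{\xi}=u\cdot\hat{\xi},\qquad T^nx=(n+q)\cdot\hat{\xi}.
\]
By \eqref{eq:read}, the first point has coordinate $1$ at $(u,n,0)$ and the second has coordinate $0$. So $u\cdot x\ne T^nx$.
\end{proof}

\section{A generic cocycle}\label{sec:generic}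

Let $(X,T)$ be a system with $X$ nonempty and with a compatible metric $d$, and let $C(X,\mathbb{R})$ carry the supremum norm $\|\cdot\|_\infty$. We want $\sigma$ and times $k$ at which $x$ and $y$ almost return while $\sigma_k(x)\approx0$ and $\sigma_k(y)\approx\frac12$. The point is that modulo $1$ a sum $\sigma_k(a)$ is never more than $\frac12$ away from its target, however large $k$ is, and that this error can be spread over the $k$ terms of the sum, at a cost of $\frac1{2k}$ each. So a long return time lets us prescribe the sums by a tiny perturbation of $\sigma$. This is the second use of the circle, besides compactness: a real sum can miss its target by an amount proportional to $k$, as $\sigma=1$ shows. Corrections at different points do not interfere when the points lie on different orbits. We state the lemma for $n$ functions at once; Theorem~\ref{thm:center} needs only $n=1$.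

\begin{lemma}\label{lem:dense}
Let $q$ be an idempotent and let $A\subseteq X$ be a finite set of points fixed by $q$, no two of which lie on the same orbit. Let $n\ge1$, let $\theta^1,\dots,\theta^n:A\to\mathbb{T}$ be arbitrary maps, and let $\varepsilon>0$. Let $O$ be the set of $(\sigma^1,\dots,\sigma^n)\in C(X,\mathbb{R})^n$ for which there is $k\in\mathbb{N}$ with
\begin{equation}\label{eq:good}
d(T^ka,a)<\varepsilon\quad\text{and}\quad\|\sigma^j_k(a)-\theta^j(a)\|<\varepsilon\qquad(a\in A,\ 1\le j\le n).
\end{equation}
Then $O$ is open and dense in $C(X,\mathbb{R})^n$.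
\end{lemma}

\begin{proof}
For fixed $k$ the first condition in \eqref{eq:good} does not involve the $\sigma^j$, and the second is open because $\|\sigma_k(a)-\sigma'_k(a)\|\le k\|\sigma-\sigma'\|_\infty$. So $O$ is a union of open sets.

For density, let $(\sigma^1,\dots,\sigma^n)$ and $\eta>0$ be given. For each $a\in A$ the set $\{k:d(T^ka,a)<\varepsilon\}$ belongs to $q$, because $q\cdot a=a$. The intersection of these finitely many sets belongs to $q$, and it is infinite since $q$ is nonprincipal. Choose $k>1/(2\eta)$ in it. The finite sets $B_a=\{T^ia:0\le i<k\}$ $(a\in A)$ are pairwise disjoint, being subsets of different orbits. Fix $j$, and for $a\in A$ choose a representative $c_a\in[-\frac12,\frac12]$ of $\theta^j(a)-\sigma^j_k(a)\in\mathbb{T}$. The function equal to $c_a/k$ on $B_a$ is well defined and continuous on the finite, hence closed and discrete, set $\bigcup_aB_a$. By Tietze's theorem it extends to a continuous $\tau^j:X\to[-\frac1{2k},\frac1{2k}]$. Then $\|\tau^j\|_\infty<\eta$, and $\sum_{i<k}\tau^j(T^ia)=c_a$, so $(\sigma^j+\tau^j)_k(a)=\theta^j(a)$ for all $a\in A$.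 Thus the same $k$ satisfies \eqref{eq:good} for $(\sigma^1+\tau^1,\dots,\sigma^n+\tau^n)$, which is within $\eta$ of the given tuple in each coordinate.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:center}]
Let $(X,T)$ and $x$ be given by Lemma~\ref{lem:base} for $U=\{u\}$, and let $y=u\cdot x$. Then $x$ and $y$ lie on different orbits, and both are fixed by $q$ by Proposition~\ref{prop:criterion}. For $m\in\mathbb{N}$ let $O_m$ be the set of $\sigma\in C(X,\mathbb{R})$ for which some $k\in\mathbb{N}$ satisfies
\begin{equation}\label{eq:Dm}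
d(T^kx,x)<\tfrac1m,\quad d(T^ky,y)<\tfrac1m,\quad\|\sigma_k(x)\|<\tfrac1m,\quad\|\sigma_k(y)-\tfrac12\|<\tfrac1m .
\end{equation}
By Lemma~\ref{lem:dense} each $O_m$ is open and dense. The Baire category theorem says that in a complete metric space a countable intersection of dense open sets is dense, so we can fix $\sigma\in\bigcap_mO_m$. Let $D_m$ be the set of $k$ satisfying \eqref{eq:Dm}. The sets $D_m$ are nonempty and decreasing, so some $p\in\beta\mathbb{N}$ contains all of them. Then $p\cdot x=x$, $p\cdot y=y$, $\sigma_p(x)=0$ and $\sigma_p(y)=\frac12$. By Proposition~\ref{prop:criterion}, $v=q+p+q$ satisfies $u+v\ne v+u$. So no element of $S_q\setminus(\mathbb{Z}+q)$ is central, and Lemma~\ref{lem:Zq} gives the reverse inclusion.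
\end{proof}

\begin{remark}
The identity $u+q=u$ lets us replace $\hat{\xi}$ by the fixed point $x$ of $q$ without changing the image under $u$. The identity $q+u=u$ makes $y$ a fixed point of $q$ as well, and this is what provides arbitrarily long common return times of $x$ and $y$. The hypothesis $u\notin\mathbb{Z}+q$ is used only to make the orbits disjoint. Inverses in $S_q$, and so minimality of $q$, are not used.
\end{remark}

\section{Continuum many independent cocycles}\label{sec:many}

In Proposition~\ref{prop:criterion}, if $\sigma_p(x)=0$, then the value $\sigma_p(y)$ can be read off from $v+u$. One function $\sigma$ can therefore distinguish at most $|\mathbb{T}|=\mathfrak{c}$ elements $v+u$, and countably many functions at most $\mathfrak{c}^{\aleph_0}=\mathfrak{c}$. To reach $2^{\mathfrak{c}}=\mathfrak{c}^{\mathfrak{c}}$ we need a family $C$ of $\mathfrak{c}$ functions whose values $\sigma_p(y)$ $(\sigma\in C)$ can be prescribed independently. An ultrafilter only has to meet finitely many conditions at a time, so it suffices that every finite subfamily of $C$ be generic. The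 following theorem provides exactly this. Recall that a set is \emph{comeager} if it contains a countable intersection of dense open sets, that a \emph{Polish} space is a separable completely metrizable space, and that it is \emph{perfect} if it has no isolated points. A \emph{Cantor set} is a homeomorphic copy of $\{0,1\}^{\mathbb{N}}$; it has cardinality $\mathfrak{c}$.

\begin{theorem}[Kuratowski--Mycielski; {\cite[Theorem 19.1]{Kechris}}]\label{thm:KM}
Let $P$ be a nonempty perfect Polish space and let $\mathcal{R}_n\subseteq P^n$ be comeager for each $n\ge1$. Then there is a Cantor set $C\subseteq P$ such that, for all $n$, every $n$-tuple of pairwise distinct elements of $C$ lies in $\mathcal{R}_n$.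
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Let $(X,T)$ and $x$ be given by Lemma~\ref{lem:base}, and fix a compatible metric $d$. The points $u\cdot x$ $(u\in U)$ are fixed by $q$ and lie off the orbit of $x$, but several of them may share an orbit, and Lemma~\ref{lem:dense} does not allow this. So let $Y\subseteq\{u\cdot x:u\in U\}$ contain exactly one point of each orbit that meets $\{u\cdot x:u\in U\}$. Then $Y$ is countable, and the points of $\{x\}\cup Y$ are fixed by $q$ and lie on pairwise different orbits.

\emph{The family $C$.} For $n\ge1$ let $\mathcal{R}_n$ be the set of $(\sigma^1,\dots,\sigma^n)\in C(X,\mathbb{R})^n$ such that for every finite $F\subseteq Y$, every $\varepsilon>0$ and every $(t_1,\dots,t_n)\in\mathbb{T}^n$ there is $k\in\mathbb{N}$ with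
\begin{equation}\label{eq:Rn}
d(T^ka,a)<\varepsilon,\qquad\|\sigma^j_k(x)\|<\varepsilon,\qquad\|\sigma^j_k(y)-t_j\|<\varepsilon
\end{equation}
for all $a\in\{x\}\cup F$, $y\in F$ and $1\le j\le n$. It is enough to require this for $\varepsilon=1/m$ and $t_j\in\mathbb{Q}/\mathbb{Z}$: given $\varepsilon$ and $t_j$, take $1/m<\varepsilon/2$ and $t_j'\in\mathbb{Q}/\mathbb{Z}$ with $\|t_j-t_j'\|<\varepsilon/2$; a $k$ that works for $1/m$ and the $t_j'$ works for $\varepsilon$ and the $t_j$. There are countably many choices of $F$, $m$ and $t_j'$, and each defines a dense open set by Lemma~\ref{lem:dense}, applied with $A=\{x\}\cup F$, $\theta^j(x)=0$ and $\theta^j(y)=t_j'$ for $y\in F$. So $\mathcal{R}_n$ is comeager. Since $X$ is compact, metrizable and nonempty, $C(X,\mathbb{R})$ is a nonzero separable Banach space, hence a nonempty perfect Polish space. Let $C\subseteq C(X,\mathbb{R})$ be the Cantor set given by Theorem~\ref{thm:KM}.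

\emph{The elements $v_h$.} Fix any function $h:C\to\mathbb{T}$. For finite $F\subseteq Y$, finite nonempty $E\subseteq C$ and $\varepsilon>0$, let $D(F,E,\varepsilon)$ be the set of $k\in\mathbb{N}$ with $d(T^ka,a)<\varepsilon$, $\|\sigma_k(x)\|<\varepsilon$ and $\|\sigma_k(y)-h(\sigma)\|<\varepsilon$ for all $a\in\{x\}\cup F$, $y\in F$ and $\sigma\in E$. List $E$ without repetition as $\sigma^1,\dots,\sigma^n$. This tuple is in $\mathcal{R}_n$, and \eqref{eq:Rn} with $t_j=h(\sigma^j)$ shows that $D(F,E,\varepsilon)\ne\emptyset$. Moreover
\[
D(F,E,\varepsilon)\cap D(F',E',\varepsilon')\supseteq D(F\cup F',E\cup E',\min\{\varepsilon,\varepsilon'\}),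
\]
so finite intersections of these sets are nonempty, and some $p_h\in\beta\mathbb{N}$ contains all of them. Then $p_h$ fixes $x$ and every $y\in Y$, and $\sigma_{p_h}(x)=0$ and $\sigma_{p_h}(y)=h(\sigma)$ for all $\sigma\in C$ and $y\in Y$.

Now let $u\in U$ be arbitrary. Then $u\cdot x=T^ny$ for some $y\in Y$ and $n\in\mathbb{Z}$, and Lemma~\ref{lem:cocycle}(c) shows that $p_h$ fixes $u\cdot x$ and $\sigma_{p_h}(u\cdot x)=h(\sigma)$. Put $v_h=q+p_h+q\in S_q$. By Proposition~\ref{prop:criterion}, $v_h\cdot x=x$ and, for all $\sigma\in C$ and $u\in U$,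
\begin{equation}\label{eq:vh}
\sigma_{v_h}(x)=0,\qquad\sigma_{u+v_h}(x)=\sigma_u(x),\qquad\sigma_{v_h+u}(x)=\sigma_u(x)+h(\sigma).
\end{equation}

\emph{Part (1).} If $h\ne0$, choose $\sigma\in C$ with $h(\sigma)\ne0$; then \eqref{eq:vh} gives $u+v_h\ne v_h+u$. If $h\ne h'$, choose $\sigma$ with $h(\sigma)\ne h'(\sigma)$; then \eqref{eq:vh} gives $v_h+u\ne v_{h'}+u$, and in particular $v_h\ne v_{h'}$. Let $V=\{v_h:h\in\mathbb{T}^C,\ h\ne0\}$. Then $|V|=\mathfrak{c}^{\mathfrak{c}}=2^{\mathfrak{c}}$, and (1) holds.

\emph{Part (2).} Let $q\in K(\beta\mathbb{N})$ and let $w_h$ be the inverse of $v_h$ in the group $S_q$, so that $w_h+v_h=q$. Then $w_h\cdot x=w_h\cdot(v_h\cdot x)=q\cdot x=x$. For $\sigma\in C$, Lemma~\ref{lem:cocycle}(a),(b) and \eqref{eq:vh} give $0=\sigma_q(x)=\sigma_{v_h}(x)+\sigma_{w_h}(v_h\cdot x)=\sigma_{w_h}(x)$, and then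
\[
\sigma_{v_h+u+w_h}(x)=\sigma_{w_h}(x)+\sigma_{v_h+u}(w_h\cdot x)=\sigma_u(x)+h(\sigma).
\]
So the conjugate $v_h+u+w_h$ determines $h$, which proves (2).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:group}]
(a) Elements of $\mathbb{Z}+q$ are central by Lemma~\ref{lem:Zq}, so each is its own only conjugate. An element $u\in G\setminus(\mathbb{Z}+q)$ has at least $2^{\mathfrak{c}}$ conjugates by Theorem~\ref{thm:many}(2) with $U=\{u\}$, and at most $|\beta\mathbb{N}|=2^{\mathfrak{c}}$. The conjugates of $u$ are in bijection with the cosets of its centralizer.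

(b) A normal subgroup contains the conjugacy class of each of its elements, so by (a) a normal subgroup with an element outside $\mathbb{Z}+q$ has cardinality $2^{\mathfrak{c}}$.

(c) By Lemma~\ref{lem:Zq}, $\mathbb{Z}+q$ is a countable central subgroup, so the quotient map $\pi:G\to G/(\mathbb{Z}+q)$ is defined and countable-to-one. If $\pi(u)$ is not the identity, then $u\notin\mathbb{Z}+q$, and the conjugacy class of $\pi(u)$ is the image under $\pi$ of the conjugacy class of $u$. If this image has cardinality $\kappa$, then $2^{\mathfrak{c}}\le\kappa\cdot\aleph_0$ by (a), and $\kappa\le2^{\mathfrak{c}}$, so $\kappa=2^{\mathfrak{c}}$. A central element has only one conjugate, so the center of the quotient is trivial.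

(d) Let $U\subseteq G\setminus(\mathbb{Z}+q)$ be countable. If $U$ is empty there is nothing to prove. Otherwise any $v$ in the set $V$ of Theorem~\ref{thm:many}(1) lies in $G$ and in none of the centralizers of the elements of $U$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{TP}
Topology Proceedings 42 (2013), 107--119. Final version as submitted to the publisher: \texttt{http://nhindman.us/research/extendedcenterpost.pdf}.

\end{thebibliography}
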